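# Countable Borel sections from equivalent measures on the classes

## 1. A random point in each class, or countably many points

Let $E$ be a Borel equivalence relation on a standard Borel space $X$. Suppose that to each $x$ we attach, in a Borel way, a probability measure $\mu_x$ that lives on the class of $x$, and that points of the same class receive measures with the same null sets. Can we choose, in a Borel way, countably many points from each class, and at least one?

The first guess is yes. A measure on a class is a random point of that class, and a random point should be almost as good as a chosen one. Moreover, the measures of one class agree on which sets are null, so a disjoint family of non-null Borel subsets of a class is countable, whichever measure of the class we consult. That is where "countable" ought to come from. Let us fix the terms and then test the guess.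

Throughout, $X$ is a nonempty standard Borel space, $[x]_E$ is the $E$-class of $x$, and $P(X)$ is the standard Borel space of Borel probability measures on $X$; its Borel structure is generated by the maps $\mu\mapsto\mu(A)$, $A\subseteq X$ Borel. We write $\mu\ll\nu$ if every $\nu$-null set is $\mu$-null, $\mu\sim\nu$ if $\mu$ and $\nu$ have the same null sets, and $\mu\perp\nu$ if they are carried by disjoint Borel sets. A Borel assignment $x\mapsto\mu_x$ is a Borel map $X\to P(X)$.

**Definition (complete countable Borel section).** A Borel set $S\subseteq X$ that meets every $E$-class in a nonempty countable set.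

For instance, if $X=\mathbb R^2$ and $E$ is "same second coordinate", then $\{0\}\times\mathbb R$ is one. If all classes are countable, $X$ itself is one.

**Definition (smooth, $\sigma$-smooth).** $E$ is smooth if there is a Borel map $h$ from $X$ to a standard Borel space with $xEy\iff h(x)=h(y)$. $E$ is $\sigma$-smooth if $E=\bigcup_nE_n$ with each $E_n$ a smooth Borel equivalence relation.

For instance, on $(2^{\mathbb N})^{\mathbb N}$ let $xE_1y$ mean that $x_k=y_k$ for all large $k$. The relation "$x_k=y_k$ for all $k\ge n$" is smooth, through the map $x\mapsto(x_n,x_{n+1},\dots)$, and $E_1$ is the union of these relations over $n$. So $E_1$ is $\sigma$-smooth.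

**Condition (b)\*.** There is a Borel assignment $x\mapsto\mu_x$ with $\mu_x([x]_E)=1$ for all $x$, and $xEy\Rightarrow\mu_x\sim\mu_y$.

Under (b)\* the reverse implication is automatic: if $\mu_x\sim\mu_y$, then $[x]_E$ and $[y]_E$ both have full $\mu_x$-measure, so they meet, so $xEy$.

Now the tests.

*Measures with atoms.* Suppose (b)\* holds and every $\mu_x$ has an atom. Let $S=\{x:\mu_x(\{x\})>0\}$. This set is Borel, because $\mu_x(\{x\})=\int 1_{\{x=y\}}\,d\mu_x(y)$. Fix a class $C$ and $x_0\in C$. For $x\in C$ we have $\mu_x(\{x\})>0$ iff $\mu_{x_0}(\{x\})>0$, so $S\cap C$ is the set of atoms of $\mu_{x_0}$ (all of them lie in $C$, since $\mu_{x_0}(C)=1$). It is countable and nonempty. The guess is right.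

*Measures constant on classes.* Suppose that $xEy\Rightarrow\mu_x=\mu_y$. For $m\in P(X)$ let $H_m=\{x:\mu_x=m\}$, and let $N=\{m:m(H_m)=1\}$. If $m=\mu_x$, then $H_m=[x]_E$ and $m\in N$; conversely $m\in N$ makes $H_m$ nonempty. So $N$ indexes the classes. If we can choose $s(m)\in H_m$ in a Borel way for $m\in N$, then $s(N)$ has exactly one point in each class. The choice is possible because $H_m$ has positive measure for $m$, a measure that is given to us; this is Lemma 2 below. The guess is right again.

*Measures that move within a class.* On $\mathbb R^2$ with "same second coordinate", let $\mu_x=N(x_1,1)\times\delta_{x_2}$, where $N(s,1)$ is the normal law with mean $s$ and variance $1$. The measures of one class are equivalent, have no atoms, and are pairwise different. A section is in plain sight, but neither of the two recipes produces it.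

So the guess survives, and the last example shows what a proof must face: measures that are equivalent on a class but not equal. Here is what is already available.

**Theorem 3.17 (Kechris).** The following are equivalent: (i) $E$ admits a complete countable Borel section; (iii) (a) $E$ is $\sigma$-smooth, and (b)\* holds.

**Measure-theoretic result.** Let $\mu$ be a probability Borel measure on $X$, and suppose that there is a Borel assignment with $\mu_x([x]_E)=1$ and $xEy\iff\mu_x\sim\mu_y$. Then $E$ admits a complete countable Borel section $\mu$-a.e.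

The second result generalizes a result of Feldman-Hahn-Moore and is proved in the work that the source of the problem (http://www.math.caltech.edu/~kechris/papers/lectures%20on%20CBER02.pdf) cites as [R]. That source says: "It is unknown if there is a purely Borel version of this result; i.e., whether condition (a) is necessary in Theorem 3.17, (iii)." One cannot simply glue almost-everywhere sections: each $\mu$ comes with its own exceptional null set, there is one for each measure, and we must treat every class. The theorems of this lecture say that the guess is right.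

**Theorem A.** Let $E$ be a Borel equivalence relation on a standard Borel space $X$. Let $x\mapsto\mu_x$ be a Borel assignment of probability Borel measures on $X$ with $\mu_x([x]_E)=1$ and $xEy\Rightarrow\mu_x\sim\mu_y$. Then $E$ admits a complete countable Borel section.

Since $\mu_x\sim\mu_y\Rightarrow xEy$ is automatic, this covers exactly the hypothesis $xEy\iff\mu_x\sim\mu_y$.

**Theorem B.** For a Borel equivalence relation $E$ the following are equivalent: (i) $E$ has a complete countable Borel section; (ii) (b)\* holds; (iii) (b)\* holds with purely atomic $\mu_x$. These conditions imply (a).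

So condition (a) in Theorem 3.17(iii) is redundant. Section 7 has two further statements: Theorem C, with weaker hypotheses, and Proposition D, which shows that in Theorem A equivalence of the measures cannot be replaced by non-singularity.

## 2. Total variation, and choosing a point from a measure

We collect the tools. Three textbook facts are used without proof, from Kechris, *Classical Descriptive Set Theory*, cited as [CDST].

1. If $x\mapsto\kappa_x\in P(X)$ and a bounded $f(x,y)$ are Borel, then $x\mapsto\int f(x,y)\,d\kappa_x(y)$ is Borel ([CDST], 17.25).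
2. An injective Borel map sends Borel sets to Borel sets (Lusin–Souslin, [CDST], 15.2).
3. A Borel subset of a Polish space is the image of a closed $F\subseteq\mathbb N^{\mathbb N}$ under a continuous bijection ([CDST], 13.7).

We fix finite Borel partitions $\mathcal P_n$ of $X$ into nonempty cells, with $\mathcal P_{n+1}$ refining $\mathcal P_n$, such that $\mathcal U=\bigcup_n\mathcal P_n$ generates the Borel sets. (View $X$ as a Borel subset of $2^{\mathbb N}$ and sort points by their first $n$ coordinates.) Let $\mathcal A$ be the countable algebra generated by $\mathcal U$. Every Borel set can be approximated by sets of $\mathcal A$ in the sense of any given finite measure. If $\mu(U)>0$, then $\mu(\cdot|U)$ is the normalized restriction of $\mu$ to $U$. Total variation distance is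
$$\|\mu-\nu\|=\sup_A|\mu(A)-\nu(A)|\in[0,1],\qquad A\subseteq X\text{ Borel}.$$

**Lemma 1.**
1. $(\mu,\nu)\mapsto\|\mu-\nu\|$ is Borel on $P(X)^2$.
2. If $\mu,\nu$ have densities $f,g$ with respect to a measure $\tau$, then $\|\mu-\nu\|=\frac12\int|f-g|\,d\tau$.
3. If $\beta=\int\beta_z\,d\alpha(z)$, then $\|\beta-\rho\|\le\int\|\beta_z-\rho\|\,d\alpha(z)$.
4. If $\mu(K)=\nu(K)=1$ and $f$ is bounded Borel, then $|\int f\,d\mu-\int f\,d\nu|\le\|\mu-\nu\|\operatorname{osc}_Kf$, where $\operatorname{osc}_Kf=\sup_Kf-\inf_Kf$.
5. A sequence in $P(X)$ that is Cauchy for $\|\cdot\|$ converges for $\|\cdot\|$ to an element of $P(X)$.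

*Proof.* (1) Approximating a Borel set in $(\mu+\nu)$-measure by sets of $\mathcal A$, we may take the supremum over the countable family $\mathcal A$. (2) Since $\int(f-g)\,d\tau=0$, the supremum is attained at $\{f>g\}$, with value $\frac12\int|f-g|\,d\tau$. (3) For each $A$, $|\beta(A)-\rho(A)|\le\int|\beta_z(A)-\rho(A)|\,d\alpha(z)$. (4) On $K$ write $f=\inf_Kf+(\operatorname{osc}_Kf)h$ with $0\le h\le1$; then $\int h\,d\mu-\int h\,d\nu=\int_0^1\big(\mu(K\cap\{h>s\})-\nu(K\cap\{h>s\})\big)ds$ has absolute value at most $\|\mu-\nu\|$. (5) If $(\mu_k)$ is Cauchy, then $\mu_k(A)$ converges to some $m(A)$, uniformly in $A$. The set function $m$ is finitely additive with $m(X)=1$. If $A_i$ decreases to $\emptyset$, then $m(A_i)\le\mu_k(A_i)+\sup_A|m(A)-\mu_k(A)|$; choose $k$ first, then $i$, to see that $m(A_i)\to0$. $\square$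

The next lemma is the choice principle that the constant case asked for.

**Lemma 2 (measure uniformization).** Let $N\subseteq P(X)$ be Borel and let $Q\subseteq N\times X$ be Borel with $m(Q_m)>0$ for all $m\in N$, where $Q_m=\{x:(m,x)\in Q\}$. Then there is a Borel $s:N\to X$ with $s(m)\in Q_m$ for all $m\in N$.

*Proof.* Assume $N\ne\emptyset$. Fix a Polish topology on $X$ that induces its Borel structure, and the usual Polish topology on $P(X)$. By fact 3 there are a closed $F\subseteq\mathbb N^{\mathbb N}$ and a continuous bijection $g=(g_0,g_1):F\to Q$. The plan is to move $m$ to the sequence space through $g$ and to walk down the tree, always into a branch of positive mass.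

For a finite sequence $u$ let $N_u=\{a\in\mathbb N^{\mathbb N}:u\subset a\}$. For Borel $D\subseteq\mathbb N^{\mathbb N}$ put
$$\tau_m(D)=m(\{x:(m,x)\in g(D\cap F)\}).$$
Since $g$ is injective, $g(D\cap F)$ is Borel by fact 2, so $m\mapsto\tau_m(D)$ is Borel by fact 1; also disjoint sets $D$ have disjoint images, so $\tau_m$ is a measure. Its total mass is $m(Q_m)>0$. Let $F_m=\{a\in F:g_0(a)=m\}$, a closed subset of $\mathbb N^{\mathbb N}$. If $D\cap F_m=\emptyset$, then $g(D\cap F)$ has no point with first coordinate $m$, so $\tau_m(D)=0$.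

Define $a_m\in\mathbb N^{\mathbb N}$ recursively: $a_m(n)$ is the least $j$ with $\tau_m(N_{(a_m|n)^\frown j})>0$. Such a $j$ exists, because $N_{a_m|n}$ has positive mass (for $n=0$ it is the whole space) and is the countable union of the sets $N_{(a_m|n)^\frown j}$. By induction on $n$ each set $\{m:a_m|n=u\}$ is Borel, so $m\mapsto a_m$ is Borel. Each $N_{a_m|n}$ has positive $\tau_m$-mass, hence meets $F_m$; since $F_m$ is closed, $a_m\in F_m$. Put $s(m)=g_1(a_m)$. Then $(m,s(m))=g(a_m)\in Q$. $\square$

The constant case now generalizes: measures that are constant on a non-null piece of a class are enough.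

**Lemma 3.** Let $E$ and $x\mapsto\mu_x$ be as in Theorem A. Let $D\subseteq X$ be Borel and let $D\ni x\mapsto\pi_x\in P(X)$ be Borel with $\pi_x([x]_E)=1$ and $\pi_x\ll\mu_x$ for $x\in D$. For $m\in P(X)$ put $H_m=\{x\in D:\pi_x=m\}$. Then there is a Borel $T\subseteq X$ such that $T\cap C$ is countable for every $E$-class $C$, and $T\cap C\neq\emptyset$ whenever $C$ contains some $y\in D$ with $\pi_y(H_{\pi_y})>0$.

*Proof.* The set $\{(m,x):x\in H_m\}$ is Borel, so $m\mapsto m(H_m)$ is Borel by fact 1, and $N=\{m:m(H_m)>0\}$ is Borel. The sets $H_m$ are pairwise disjoint.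

Let $m\in N$. For every $x\in H_m$ we have $m([x]_E)=\pi_x([x]_E)=1$. Distinct classes are disjoint, so $m$ cannot give mass $1$ to two of them; hence $H_m$ lies in a single $E$-class.

Let $C$ be a class and $x_0\in C$. If $m\in N$ and $H_m\subseteq C$, pick $x\in H_m$; then $m=\pi_x\ll\mu_x\sim\mu_{x_0}$, and $m(H_m)>0$ gives $\mu_{x_0}(H_m)>0$. The sets $H_m$ are disjoint, so only countably many $m\in N$ satisfy $H_m\subseteq C$.

Lemma 2, applied to $Q=\{(m,x):m\in N,\ x\in H_m\}$, gives a Borel $s:N\to X$ with $s(m)\in H_m$. It is injective because the $H_m$ are disjoint, so $T=s(N)$ is Borel by fact 2. For $m\in N$ the point $s(m)$ lies in $C$ iff $H_m\subseteq C$, so $T\cap C$ is countable. If $y\in D\cap C$ and $m=\pi_y$ has $m(H_m)>0$, then $m\in N$ and $y\in H_m\cap C$, so $H_m\subseteq C$ and $s(m)\in T\cap C$. $\square$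

So the task is now precise: produce from $x\mapsto\mu_x$ countably many Borel maps $x\mapsto\pi_x$ as in Lemma 3, so that in every class at least one of them is exactly constant on a large set.

## 3. Balls in total variation and the diagonal obstruction

Before making measures constant, let us group points whose measures are close. From now on
$$\varepsilon=\tfrac1{20}.$$
Let $B_x=\{y:\|\mu_x-\mu_y\|\le\varepsilon\}$ and relate $x$ to $y$ if $\|\mu_x-\mu_y\|\le2\varepsilon$. In general this relation is not transitive. It would be on the set of those $x$ with $\mu_x(B_x)\ge1-\varepsilon$, for the following reason. If $x,y$ are such points and $\|\mu_x-\mu_y\|<1-2\varepsilon$, then $\mu_x(B_y)>(1-\varepsilon)-(1-2\varepsilon)=\varepsilon$ while $\mu_x(B_x)\ge1-\varepsilon$, so $B_x$ and $B_y$ meet, and the triangle inequality gives $\|\mu_x-\mu_y\|\le2\varepsilon$. Distances are thus at most $2\varepsilon$ or at least $1-2\varepsilon$, with nothing in between. The issue is whether such self-concentrated points exist.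

*They need not exist for $\mu_x$ itself.* Take $X=\mathbb R$ with a single class and $\mu_x=N(x,1)$. With $Z$ standard normal, $\|\mu_x-\mu_y\|=\Pr(|Z|\le|x-y|/2)$ (the supremum is attained at a half-line ending at the midpoint of $x$ and $y$). So $B_x=[x-d,x+d]$ with $\Pr(|Z|\le d/2)=\frac1{20}$, and $\mu_x(B_x)=\Pr(|Z|\le d)\le2\Pr(|Z|\le d/2)=\frac1{10}$, because the density of $|Z|$ decreases. No point is self-concentrated.

Here a cure is visible: look through a short window. For a cell $U=[c,c+h)$ and $x\in U$, the density of $\beta_x=\mu_x(\cdot|U)$ with respect to the uniform law on $U$ lies between $e^{-h^2/2}$ and $e^{h^2/2}$, so $\beta_x$ is within $\frac12(e^{h^2/2}-1)$ of the uniform law. For small $h$ all the $\beta_x$, $x\in U$, are close together. So let us try, for each cell $U$, the measures $\beta_x=\mu_x(\cdot|U)$ for $x\in U$. The density $p(x,z)$ of $\mu_x$ with respect to a fixed measure $\rho$ of the class is a measurable function of two variables, and measurable functions are nearly constant on suitable small rectangles. This sounds promising, but there is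 a catch.

*Windows around the point itself can fail at every scale.* Let $X=2^{\mathbb N}$ with a single class, let $\lambda$ be the usual product measure, and let $\mathcal P_n$ sort points by their first $n+1$ coordinates, so that all cells are cylinders of length $k\ge1$. For $x\ne z$ let $\Delta(x,z)$ be the first coordinate, counted from $0$, at which they differ. Put $w_n=\frac1{(n+1)(n+2)}$, so $\sum_{n\ge k}w_n=\frac1{k+1}$, and let $\mu_x$ have $\lambda$-density $p(x,z)=w_n2^{n+1}$ where $n=\Delta(x,z)$. Since $\lambda\{z:\Delta(x,z)=n\}=2^{-n-1}$, this is a probability density with $\mu_x\{z:\Delta(x,z)=n\}=w_n$, and all $\mu_x$ are equivalent to $\lambda$.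

Let $U$ be a cylinder of length $k\ge1$ and $x\in U$. Then $\mu_x(U)=\frac1{k+1}$. Let $y\in U$ with $\Delta(x,y)=n\ge k$, and let $V$ be the cylinder of length $n+1$ around $x$. Then $\mu_x(V)=\frac1{n+2}$, while $V=\{z:\Delta(y,z)=n\}$, so $\mu_y(V)=w_n$. Hence
$$\|\beta_x-\beta_y\|\ge\beta_x(V)-\beta_y(V)=\frac{k+1}{n+2}\Big(1-\frac1{n+1}\Big)\ge\frac{k+1}{2(n+2)} ,$$
where we used $n\ge1$. If this distance is at most $\frac1{20}$, then $n+2\ge10(k+1)$, so $n+1\ge9(k+1)$. Therefore $\{y\in U:\|\beta_x-\beta_y\|\le\varepsilon\}$ is contained in the cylinder of length $9(k+1)-1$ around $x$, whose $\beta_x$-measure is $\frac{k+1}{9(k+1)}=\frac19$. No point is self-concentrated, for any cell.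

What went wrong? We asked $p$ to be nearly constant on the square $U\times U$, a square on the diagonal. The Lebesgue density theorem speaks about almost every point $(t_0,z_0)$ of $X\times X$, and the diagonal may be null. In the example $p$ misbehaves at the diagonal only: if $U,W$ are disjoint cylinders, then $\Delta$, and so $p$, is constant on $U\times W$.

This suggests the remedy. Take two cells $U$ and $W$. From $x\in U$ jump into $W$ by $\mu_x(\cdot|W)$, and from the point $z\in W$ that you reach jump back into $U$ by $\mu_z(\cdot|U)$. Each jump uses $p$ only near an off-diagonal point, $(t_0,z_0)$ for the first and $(z_0,t_0)$ for the second, and the composite is a measure on $U$, where $x$ lives. In the example with disjoint $U,W$, the result is exactly $\lambda(\cdot|U)$ for all $x\in U$.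

## 4. Two cells, a gap, and Lebesgue points

We now prove Theorem A. Let $E$ and $x\mapsto\mu_x$ be as in its hypothesis.

**Step 1 (two-jump measures and the relation $R$).** *This step defines, for each pair of cells, measures $\nu_x$ and a Borel equivalence relation $R\subseteq E$ that groups points with nearly equal $\nu_x$. It makes no choice of a reference measure.*

Fix $U,W\in\mathcal U$. Let $X'=\{x:\mu_x(U)>0,\ \mu_x(W)>0\}$. It is Borel, and it is $E$-invariant because $\mu_x\sim\mu_y$ for $xEy$. For $x\in X'$ put
$$\alpha_x=\mu_x(\cdot|W),\qquad\beta_x=\mu_x(\cdot|U),\qquad\nu_x=\int\beta_z\,d\alpha_x(z).\tag{1}$$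
We have $\alpha_x([x]_E)=1$ and $[x]_E\subseteq X'$, so $\beta_z$ is defined for $\alpha_x$-almost every $z$, and $\nu_x$ is a probability measure, Borel in $x$ by fact 1. For $z\in[x]_E$ the measure $\beta_z$ is carried by $U\cap[z]_E=U\cap[x]_E$, so
$$\nu_x(U\cap[x]_E)=1.\tag{2}$$
Also
$$\nu_x\ll\mu_x:\tag{3}$$
if $\mu_x(A)=0$, then for all $z\in[x]_E$ we have $\mu_z(A)=0$, so $\beta_z(A)=0$; integrate.

Let
$$U'=U\cap X',\qquad B_x=\{y\in U':\|\nu_x-\nu_y\|\le\varepsilon\},\qquad Y=\{x\in U':\nu_x(B_x)\ge1-\varepsilon\}.$$
By Lemma 1(1) and fact 1, $Y$ is Borel. For $x,y\in Y$ let $xRy\iff\|\nu_x-\nu_y\|\le2\varepsilon$.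

*Gap.* If $x,y\in Y$ and $\|\nu_x-\nu_y\|<1-2\varepsilon$, then $xRy$. Indeed $\nu_x(B_y)>\nu_y(B_y)-(1-2\varepsilon)\ge\varepsilon$ and $\nu_x(B_x)\ge1-\varepsilon$, so $B_x\cap B_y\ne\emptyset$; a common point is within $\varepsilon$ of both, and the triangle inequality gives $\|\nu_x-\nu_y\|\le2\varepsilon$.

*$R$ is a Borel equivalence relation on $Y$.* If $xRy$ and $yRz$, then $\|\nu_x-\nu_z\|\le4\varepsilon<1-2\varepsilon$, so $xRz$ by the gap. The rest is clear.

*$R\subseteq E$.* If $x,y$ are not $E$-related, then by (2) $\nu_x,\nu_y$ are carried by the disjoint Borel sets $[x]_E,[y]_E$, so $\|\nu_x-\nu_y\|=1>2\varepsilon$.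

Finally put
$$Y^*=\{x\in Y:\nu_x([x]_R)\ge\tfrac12\},\qquad Y_1=\{x\in Y:\nu_x([x]_R)\ge\tfrac34\}.$$
Both are Borel by fact 1, and $Y_1\subseteq Y^*$. When the dependence matters we write $X'(U,W)$, $Y_1(U,W)$, and so on.

**Step 2 (every class $C$ meets $Y_1(U,W)$ for some $U,W\in\mathcal U$).** *This is the only place where a reference measure is chosen, and it is used only to show that something already defined is nonempty.*

Fix $x_0\in C$ and $\rho=\mu_{x_0}$. Then $\rho(C)=1$, and $\mu_x\sim\rho$ for all $x\in C$.

*A jointly measurable density.* For $x\in C$ and $z\in P\in\mathcal P_n$ let $p_n(x,z)=\mu_x(P)/\rho(P)$, and $0$ if $\rho(P)=0$. Let $p=\lim_np_n$ at the points of $C\times X$ where the limit exists and is finite, and $p=0$ elsewhere. Then $p$ is Borel on $X\times X$. For $x\in C$ we have $\mu_x\ll\rho$, and $p_n(x,\cdot)$ is $\rho$-a.e. the conditional expectation of $d\mu_x/d\rho$ on $\mathcal P_n$; by the martingale convergence theorem, $p(x,\cdot)=d\mu_x/d\rho$ holds $\rho$-a.e. Since $\rho\ll\mu_x$, also $p(x,\cdot)>0$ $\rho$-a.e. Hence $\iint p\,d\rho\,d\rho=1$,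 and $p>0$ $\rho\times\rho$-a.e. By Fubini, the same holds for the transpose $(t,z)\mapsto p(z,t)$.

*Lebesgue points.* Let $f\ge0$ be a finite-valued Borel function in $L^1(\rho\times\rho)$, and let $P_n(x)$ be the cell of $\mathcal P_n$ that contains $x$. The finite partitions $\mathcal P_n\times\mathcal P_n$ refine one another and generate the Borel sets of $X\times X$. So for $\rho\times\rho$-a.e. $(t_0,z_0)$ all cells $P_n(t_0)\times P_n(z_0)$ have positive measure and, by martingale convergence, for every rational $r$ the average of $|f-r|$ over $P_n(t_0)\times P_n(z_0)$ tends to $|f(t_0,z_0)-r|$. At such a point, since $|f-f(t_0,z_0)|\le|f-r|+|r-f(t_0,z_0)|$, the limsup of the averages of $|f-f(t_0,z_0)|$ is at most $2|f(t_0,z_0)-r|$, for every rational $r$. So these averages tend to $0$.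

*Choice of $U$ and $W$.* Apply this to $p$ and to its transpose. There is a point $(t_0,z_0)$ good for both, with $a=p(t_0,z_0)>0$ and $b=p(z_0,t_0)>0$. Let $\sigma=\varepsilon/10$. For some $n$, with $U=P_n(t_0)$ and $W=P_n(z_0)$, we have $\rho(U),\rho(W)>0$ and, writing $\rho_U=\rho(\cdot|U)$, $\rho_W=\rho(\cdot|W)$,
$$\iint|p(t,z)-a|\,d\rho_U(t)\,d\rho_W(z)\le\sigma^2a,\qquad\iint|p(z,t)-b|\,d\rho_U(t)\,d\rho_W(z)\le\sigma^2b.\tag{4}$$
Since $\mu_x\sim\rho$ for $x\in C$, we have $C\subseteq X'(U,W)$.

*Good points of the two cells.* Let
$$U_0=\Big\{t\in U\cap C:\int|p(t,z)-a|\,d\rho_W(z)\le\sigma a\Big\},\qquad W_0=\Big\{z\in W\cap C:\int|p(z,t)-b|\,d\rho_U(t)\le\sigma b\Big\}.$$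
By (4), Chebyshev's inequality and $\rho(C)=1$, we get $\rho_U(U_0)\ge1-\sigma$ and $\rho_W(W_0)\ge1-\sigma$.

*First jump.* Let $t\in U_0$, $g=p(t,\cdot)/a$ and $c=\int g\,d\rho_W$. Then $\int|g-1|\,d\rho_W\le\sigma$, so $|c-1|\le\sigma$. The measure $\alpha_t=\mu_t(\cdot|W)$ has $\rho_W$-density proportional to $p(t,\cdot)$, that is, $g/c$. By Lemma 1(2),
$$\|\alpha_t-\rho_W\|=\tfrac12\int|g/c-1|\,d\rho_W\le\frac1{2c}\Big(\int|g-1|\,d\rho_W+|1-c|\Big)\le\frac\sigma{1-\sigma}\le2\sigma.$$

*Second jump.* Let $z\in W_0$. The same computation with $g=p(z,\cdot)/b$ and $\rho_U$ gives $\|\beta_z-\rho_U\|\le2\sigma$.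

*Composite.* Let $t\in U_0$. By Lemma 1(3), splitting the integral at $W_0$,
$$\|\nu_t-\rho_U\|\le\int\|\beta_z-\rho_U\|\,d\alpha_t(z)\le2\sigma+\alpha_t(W\setminus W_0)\le2\sigma+\big(\rho_W(W\setminus W_0)+2\sigma\big)\le5\sigma.$$
So for $t,t'\in U_0$ we have $\|\nu_t-\nu_{t'}\|\le10\sigma=\varepsilon$, and $\nu_t(U_0)\ge\rho_U(U_0)-5\sigma\ge1-6\sigma$.

*Conclusion.* Since $U_0\subseteq U\cap C\subseteq U'$, we have $U_0\subseteq B_t$ for $t\in U_0$. So $\nu_t(B_t)\ge1-6\sigma\ge1-\varepsilon$, that is, $t\in Y$. Thus $U_0\subseteq Y$, and then $U_0\subseteq[t]_R$, so $\nu_t([t]_R)\ge1-6\sigma\ge\frac34$. Hence $U_0\subseteq Y_1\cap C$, and $U_0\ne\emptyset$ because $\rho_U(U_0)>0$.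

## 5. A contracting chain on an $R$-class and its stationary measure

For $y\in Y_1$, the class $K=[y]_R$ is a non-null piece of an $E$-class. We would like to apply Lemma 3 with $\nu_x$ as $\pi_x$. But on $K$ the measures $\nu_x$ are only within $2\varepsilon$ of each other, not equal, so $\nu_x$ is not an invariant of the $R$-class of $x$. Closeness in total variation does not by itself give a Borel invariant, so we need a canonical measure attached to $K$, computed from any point of $K$ with the same result.

The way to get it is to let the points of $K$ agree by iteration. Regard $z\mapsto\nu_z(\cdot|K)$ as the transition law of a Markov chain on $K$. Its rows are close to each other, so after many steps the chain forgets its starting point. A toy version: on $K=\{a,b\}$ let $q_a$ give $a,b$ the masses $0.6,0.4$ and let $q_b$ give them $0.4,0.6$. The rows are at distance $0.2$, the rows of the $k$-th power are at distance $0.2^k$, and both converge to $(\frac12,\frac12)$.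

**Step 3 (canonical stationary measures).** *This step turns "nearly constant on $K$" into "constant on $K$".* Keep $U,W$ fixed. Define a Borel kernel on $X$ by
$$q_z=\nu_z(\cdot\,|\,[z]_R)\ \text{ for }z\in Y^*,\qquad q_z=\delta_z\ \text{ otherwise}.$$
Let $q^1=q$ and
$$q^{k+1}_x=\int q^k_z\,dq_x(z)=\int q_z\,dq^k_x(z).\tag{5}$$
The two expressions agree: if $q^k_z=\int q_w\,dq^{k-1}_z(w)$ for all $z$, then $\int q^k_z(A)\,dq_x(z)=\iint q_w(A)\,dq^{k-1}_z(w)\,dq_x(z)=\int q_w(A)\,dq^k_x(w)$; for $k=1$ there is nothing to check. Each $q^k_x$ is Borel in $x$. Let $X_c$ be the set of $x$ for which $(q^k_x)_k$ is Cauchy in $\|\cdot\|$; by Lemma 1(1) it is Borel. For $x\in X_c$ let $\pi_x=\lim_kq^k_x$, a probability measure by Lemma 1(5), Borel in $x$ since $\pi_x(A)=\lim_kq^k_x(A)$.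

**Step 3a (if $x\in Y^*\cap X_c$, then $\pi_x([x]_E)=1$ and $\pi_x\ll\mu_x$).** *These are the two requirements of Lemma 3.* As $R\subseteq E$, we have $q_z([z]_E)=1$ for all $z$, so $q^k_x([x]_E)=1$ for all $k$ by induction on (5), and $\pi_x([x]_E)=1$.

Let $\mu_x(A)=0$. Since $x\in Y^*$ and $\nu_x\ll\mu_x$ by (3), $q_x(A)=0$. Suppose $q^k_x(A)=0$. For $z\in[x]_E$ there are two cases. If $z\in Y^*$, then $q_z(A)=0$, because $\nu_z\ll\mu_z\sim\mu_x$. If $z\notin Y^*$, then $q_z(A)=1_A(z)$. In both cases $q_z(A)\le1_A(z)$, and $q^k_x([x]_E)=1$, so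
$$q^{k+1}_x(A)=\int q_z(A)\,dq^k_x(z)\le q^k_x(A)=0.$$
Let $k\to\infty$ to get $\pi_x(A)=0$.

**Step 3b (if $y\in Y_1$ and $K=[y]_R$, then $K\subseteq Y^*\cap X_c$, $\pi$ is constant on $K$, say with value $m$, and $m(K)=1$).** *This is the contraction.*

Let $z\in K$. Then $[z]_R=K$, and $\|\nu_z-\nu_y\|\le2\varepsilon$ gives
$$c_z:=\nu_z(K)\ge\tfrac34-2\varepsilon=0.65.$$
So $K\subseteq Y^*$; the weaker threshold in the definition of $Y^*$ is there so that it contains the whole $R$-class of every point of $Y_1$. In particular $q_z=\nu_z(\cdot|K)$ for all $z\in K$.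

*Close rows.* Let $z,z'\in K$, so $\|\nu_z-\nu_{z'}\|\le2\varepsilon$. For Borel $A\subseteq K$,
$$q_z(A)-q_{z'}(A)=\frac{\nu_z(A)-\nu_{z'}(A)}{c_z}+\frac{\nu_{z'}(A)}{c_{z'}}\cdot\frac{c_{z'}-c_z}{c_z},$$
so
$$|q_z(A)-q_{z'}(A)|\le\frac{2\varepsilon}{0.65}+\frac{2\varepsilon}{0.65}=\frac{4\varepsilon}{0.65}<\tfrac12.$$
As $q_z(K)=q_{z'}(K)=1$, this gives $\|q_z-q_{z'}\|\le\frac12$.

*Contraction.* Let $A\subseteq X$ be any Borel set and $f_k(z)=q^k_z(A)$. Then $\operatorname{osc}_Kf_1\le\frac12$. By (5), $f_{k+1}(z)=\int f_k\,dq_z$, so Lemma 1(4) gives, for $z,z'\in K$,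
$$|f_{k+1}(z)-f_{k+1}(z')|\le\|q_z-q_{z'}\|\operatorname{osc}_Kf_k\le\tfrac12\operatorname{osc}_Kf_k.$$
Hence
$$\operatorname{osc}_Kf_k\le2^{-k},\qquad|f_{k+1}(z)-f_k(z)|\le\int_K|f_k(w)-f_k(z)|\,dq_z(w)\le2^{-k}\quad(z\in K).\tag{6}$$
Both bounds are uniform in $A$. The second says $\|q^{k+1}_z-q^k_z\|\le2^{-k}$, so $(q^k_z)_k$ is Cauchy and $K\subseteq X_c$. The first says $\|q^k_z-q^k_{z'}\|\le2^{-k}$, so $\pi_z=\pi_{z'}$ for $z,z'\in K$. By induction on (5), $q^k_z(K)=1$ for $z\in K$, so $m(K)=1$.

## 6. The section as a countable union over pairs of cells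

**Step 4 (end of the proof of Theorem A).** *This step selects points with Lemma 3 and takes the union over all pairs of cells.* For $U,W\in\mathcal U$ let $D=Y^*\cap X_c$, with the maps $x\mapsto\pi_x$ of Step 3. By Step 3a the hypotheses of Lemma 3 hold. Let $S_{U,W}$ be the Borel set $T$ that it provides: $S_{U,W}\cap C$ is countable for every class $C$.

Suppose that $C$ contains a point $y\in Y_1(U,W)$. By Step 3b, with $K=[y]_R$ and $m=\pi_y$, we have $y\in K\subseteq D$ and $\pi=m$ on $K$. So $K\subseteq H_m$ and $m(H_m)\ge m(K)=1$. By Lemma 3, $S_{U,W}\cap C\ne\emptyset$.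

Let $S=\bigcup_{U,W\in\mathcal U}S_{U,W}$. This is a countable union, so $S$ is Borel and meets every class in a countable set. By Step 2 every class meets some $Y_1(U,W)$, so $S$ meets every class. $\blacksquare$

Note that other points of $Y^*\cap X_c$ may exist for which $\pi_x$ behaves less well. They do no harm: the proof of Lemma 3 keeps only those $m$ with $m(H_m)>0$, and for these the countability argument needs Step 3a alone.

**Proof of Theorem B.** (iii)⇒(ii) is trivial, and (ii)⇒(i) is Theorem A.

*(i)⇒(iii).* Here we put atoms on the section. Let $S$ be a complete countable Borel section. The Borel set $E\cap(X\times S)$ has nonempty countable sections, so by Lusin–Novikov ([CDST], 18.10 and 18.15) there are Borel $f_n:X\to S$, $n\in\mathbb N$, with $\{f_n(x):n\in\mathbb N\}=S\cap[x]_E$. Put $\mu_x=\sum_n2^{-n-1}\delta_{f_n(x)}$. This is a Borel assignment of purely atomic measures with $\mu_x([x]_E)=1$. The $\mu_x$-null Borel sets are exactly those disjoint from $S\cap[x]_E$, which depends only on the class of $x$; so $xEy\Rightarrow\mu_x\sim\mu_y$.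

*(i)⇒(a).* Keep $S$ and $f_0$. The relation $E|S$ is a countable Borel equivalence relation, so by the Feldman–Moore theorem $E|S=\bigcup_n\mathrm{graph}(g_n)$ with $g_n$ Borel involutions of $S$. Let
$$xE_ny\iff f_0(x)=f_0(y)\ \text{ or }\ f_0(x)=g_n(f_0(y)).$$
This is the pullback under $f_0$ of the orbit equivalence relation of $g_n$ on $S$, which has classes of size at most $2$. It is smooth: fix a Borel linear order on $S$; then $xE_ny$ iff $\min(f_0(x),g_n(f_0(x)))=\min(f_0(y),g_n(f_0(y)))$. Since $f_0(x)\,E\,x$ and $\mathrm{graph}(g_n)\subseteq E$, we have $E_n\subseteq E$. If $xEy$, then $f_0(x)\,E\,f_0(y)$ and both points are in $S$, so $xE_ny$ for some $n$. Thus $E=\bigcup_nE_n$. $\blacksquare$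

## 7. Arbitrary Borel maps into $P(X)$, and non-singular measures

In Theorem A the relation $E$ is given first. One can start instead from any Borel map $x\mapsto\mu_x$ and keep the points where it is consistent with itself.

**Theorem C.** Let $x\mapsto\mu_x$ be *any* Borel map from $X$ to $P(X)$. Put $X_0=\{x:\mu_y\sim\mu_x\text{ for }\mu_x\text{-a.e. }y\}$, and for $x,y\in X_0$ let $xFy\iff\mu_x\sim\mu_y$.
1. $X_0$ and $F$ are Borel, $\mu_x([x]_F)=1$ for $x\in X_0$, for $x,y\in X_0$ either $\mu_x\sim\mu_y$ or $\mu_x\perp\mu_y$, and $F$ admits a complete countable Borel section.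
2. Let $E$ be an equivalence relation on $X$ with Borel classes and $\mu_x([x]_E)=1$ for all $x$. Suppose every $E$-class $C$ meets $X_0$ and contains no uncountable set of points of $X_0$ with pairwise singular measures (for example, $\{\mu_x:x\in C\cap X_0\}$ is dominated by one probability measure). Then there is a Borel set meeting every $E$-class in a nonempty countable set.

A small example of $X_0$: let $X=\{0,1\}$, $\mu_0=\frac12(\delta_0+\delta_1)$, $\mu_1=\delta_1$. Then $0\notin X_0$, since $\mu_0(\{1\})>0$ and $\mu_1\not\sim\mu_0$; and $1\in X_0$. So $X_0=\{1\}$, and part 2 applies to $E=X\times X$.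

*Proof of 1.* First we check that $\mu\ll\nu$ is a Borel relation on $P(X)^2$: it holds iff
$$\forall n\ \exists m\ \forall A\in\mathcal A\ \big(\nu(A)<\tfrac1m\Rightarrow\mu(A)\le\tfrac1n\big)\qquad(n,m\ge1).\tag{7}$$
If $\mu\ll\nu$, the usual $\varepsilon$–$\delta$ form of absolute continuity gives (7). Conversely, assume (7) and $\nu(B)=0$. Given $n$, take $m$ as in (7), and for $0<\eta<\frac1m$ choose $A\in\mathcal A$ with $(\mu+\nu)(A\triangle B)<\eta$. Then $\nu(A)<\frac1m$, so $\mu(A)\le\frac1n$ and $\mu(B)\le\frac1n+\eta$. Let $\eta\to0$, then $n\to\infty$.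

So $\{(x,y):\mu_x\sim\mu_y\}$ is Borel, and by fact 1 so are $X_0$ and $F$. For $x\in X_0$ let $G_x=\{y\in X:\mu_y\sim\mu_x\}$; then $\mu_x(G_x)=1$. If $y\in G_x$, then $G_y=\{z:\mu_z\sim\mu_y\}$ equals $G_x$, and $\mu_y(G_y)=1$ because $\mu_y\sim\mu_x$; so $y\in X_0$. Hence $G_x\subseteq X_0$, $G_x=[x]_F$, and $\mu_x([x]_F)=1$. If $x,y\in X_0$ are not $F$-related, then $G_x\cap G_y=\emptyset$, so $\mu_x\perp\mu_y$. Finally, $\mu_x(X_0)=1$ for $x\in X_0$, so we may apply Theorem A to $F$ on $X_0$ with the measures $\mu_x$ restricted to $X_0$ (if $X_0=\emptyset$ there is nothing to do). $\square$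

*Proof of 2.* If $x,y\in X_0$ and $xFy$, then $\mu_x\sim\mu_y$, so $[x]_E$ and $[y]_E$ both have full $\mu_x$-measure, they meet, and $xEy$. Thus $F\subseteq E$, and for each $E$-class $C$ the set $C\cap X_0$ is a union of $F$-classes, at least one. Points of $X_0$ from different $F$-classes have singular measures by part 1, so choosing one point from each $F$-class in $C$ and using the hypothesis, we see that $C$ contains only countably many $F$-classes. Let $S\subseteq X_0$ be a complete countable Borel section of $F$. Then $S\cap C$ is a countable, nonempty union of nonempty countable sets.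

As for the example: suppose $\mu_x\ll\rho_C$ for all $x\in C\cap X_0$. The distinct sets $G_x$ with $x\in C\cap X_0$ are disjoint, and each has positive $\rho_C$-measure since $\mu_x(G_x)=1$. So there are countably many of them, that is, countably many $F$-classes in $C$; a set of points of $C\cap X_0$ with pairwise singular measures has at most one point in each. $\blacksquare$

Finally, how much of $\mu_x\sim\mu_y$ does Theorem A need? Suppose we ask only that the measures of one class are pairwise non-singular. Then the first guess fails.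

**Proposition D.** In Theorem A, "$xEy\Rightarrow\mu_x\sim\mu_y$" cannot be weakened to "$xEy\Rightarrow\mu_x\not\perp\mu_y$", even with "$\Leftrightarrow$".

*Proof.* Let $X=(2^{\mathbb N})^{\mathbb N}$ and $xE_1y\iff\exists n\,\forall k\ge n\ x_k=y_k$. Let $\lambda$ be the usual product measure on $2^{\mathbb N}$, and
$$\mu_x=\sum_{n\ge0}2^{-n-1}\,\lambda^n\times\delta_{(x_n,x_{n+1},\dots)}.$$
In words: with probability $2^{-n-1}$, resample the first $n$ coordinates of $x$. This is a Borel assignment with $\mu_x([x]_{E_1})=1$. If $x_k=y_k$ for all $k\ge n$, then both $\mu_x$ and $\mu_y$ are at least the nonzero measure $2^{-n-1}\lambda^n\times\delta_{(x_n,x_{n+1},\dots)}$, so they are not singular. If $x,y$ are not $E_1$-equivalent, then $\mu_x,\mu_y$ are carried by disjoint classes. So $xE_1y\iff\mu_x\not\perp\mu_y$.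

Suppose $E_1$ had a complete countable Borel section $S$. Take the Borel map $f_0:X\to S$ with $f_0(x)\,E_1\,x$ from the proof of Theorem B. Then $xE_1y\iff f_0(x)\,E_1\,f_0(y)$, so $f_0$ is a Borel reduction of $E_1$ to the countable Borel equivalence relation $E_1|S$. By Feldman–Moore, $E_1|S$ is the orbit equivalence relation of a Borel action of a countable group, and a countable discrete group is Polish. This contradicts the theorem of Kechris–Louveau (*The classification of hypersmooth Borel equivalence relations*, J. Amer. Math. Soc. 10 (1997)) that $E_1$ is not Borel reducible to an orbit equivalence relation of a Borel action of a Polish group. $\blacksquare$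

It is instructive to see where this example falls in Theorem C. For $n\ge1$ the measure $\lambda^n\times\delta_{(x_n,x_{n+1},\dots)}$ has no atoms, so $x$ is the only atom of $\mu_x$. Equivalent measures have the same atoms, so $\mu_y\sim\mu_x$ forces $y=x$, and $\mu_x\{y:\mu_y\sim\mu_x\}=\mu_x(\{x\})=\frac12$. Hence $X_0=\emptyset$: no point of this space passes the consistency test on which Theorem C rests.
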